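\title{Discontinuous Darboux bijections of Euclidean spaces and of noncompact manifolds}

\begin{abstract}
A map is Darboux if it sends connected sets to connected sets. Every Darboux bijection of the real line is a homeomorphism. We show that this fails in $\mathbb R^n$ for every $n\ge2$, which answers a question of Wong in the negative, and that it fails in every connected noncompact smooth manifold of dimension at least two. In $\mathbb R^n$ the map is the identity outside a dense open set of arbitrarily small measure and is discontinuous at every point outside that set. The open set is a tube that comes in from infinity and has arbitrarily thin cross-sections near every point of its complement; the map is a shear along the tube.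
\end{abstract}

\section{Introduction}\label{sec:intro}

A map $f\colon X\to Y$ between topological spaces is \emph{Darboux} if $f(C)$ is connected for every connected set $C\subset X$. Continuous maps are Darboux, and for $X=Y=\mathbb R$ the condition is the intermediate value property: intervals go to intervals. The converse fails already on the line. The function equal to $\sin(1/x)$ for $x\ne0$ and to $0$ at $x=0$ maps every nondegenerate interval containing $0$ onto $[-1,1]$, and its restriction to any interval not containing $0$ is continuous.

This function is far from injective, and that is no accident: every Darboux bijection $f$ of $\mathbb R$ is a homeomorphism. Indeed, let $a<b<c$ and suppose that $f(b)$ exceeds both $f(a)$ and $f(c)$. A number $y$ with $\max(f(a),f(c))<y<f(b)$ lies in both intervals $f([a,b])$ and $f([b,c])$, so it has a preimage on each side of $b$, contrary to injectivity. In the same way $f(b)$ cannot lie below both values. So $f(b)$ always lies between $f(a)$ and $f(c)$, and $f$ is strictly monotone. A monotone map onto $\mathbb R$ has no jumps, hence $f$ and $f^{-1}$ are continuous. This paper is about the same question in higher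 dimensions.

\medskip
\noindent\textbf{Problem} (Wong, 2016; see \cite{Problem}). \emph{Is each Darboux bijection of $\mathbb R^n$ a homeomorphism?}
\medskip

One would guess that it is. For $n\ge2$ the space $\mathbb R^n$ has far more connected subsets than the line, so the Darboux condition demands far more. Moreover, I.~Banakh and T.~Banakh \cite{BB} proved that every Darboux injection from a closed $2$-manifold to a $2$-manifold is continuous, so the analogous question for the sphere $S^2$ has a positive answer, and the plane is the sphere minus one point.

There is also a warning sign. Recall that a set lying between a connected set and its closure is connected. Hence the injection $[0,\infty)\to\mathbb R^2$ given by $x\mapsto(x,\sin(1/x))$ for $x>0$ and $0\mapsto(0,0)$ is Darboux, and it is discontinuous at $0$: in the plane an image can come back arbitrarily close to a value without taking it twice. But this map raises the dimension, and the only connected subsets of its domain are intervals. We show that the same effect can be produced by a bijection of $\mathbb R^n$, for all connected sets at once. The answer to the problem is therefore negative for every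 $n\ge2$.

\begin{theorem}\label{thm:Rn}
Let $n\ge2$ and $\varepsilon>0$. There are an open dense set $W\subset\mathbb R^n$ of Lebesgue measure less than $\varepsilon$ and a Darboux bijection $f\colon\mathbb R^n\to\mathbb R^n$ such that $f|_W$ is a homeomorphism of $W$ onto $W$, the map $f$ is the identity on $Z=\mathbb R^n\setminus W$, and the set of discontinuity points of $f$ is exactly $Z$, which is nonempty. In particular $f$ is not a homeomorphism. Moreover, preimages of open sets under $f$ and under $f^{-1}$ are $F_\sigma$, that is, countable unions of closed sets.
\end{theorem}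

The construction needs only one feature of $\mathbb R^n$ beyond its dimension, namely a way to come in from infinity.

\begin{theorem}\label{thm:mfd}
Every connected noncompact smooth manifold $M$ (Hausdorff, second countable, without boundary) of dimension $n\ge2$ admits a discontinuous Darboux bijection $M\to M$.
\end{theorem}

The proof has two independent parts. Sections \ref{sec:model} and \ref{sec:criterion} introduce the shear along a tube and isolate two properties of the tube that make the shear Darboux. Sections \ref{sec:moving} and \ref{sec:threading} construct a tube with these properties in a manifold. Section \ref{sec:proofs} combines the two parts. No assumptions beyond ZFC are made.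

\medskip
\noindent\textbf{Conventions.} Manifolds are topological manifolds unless called smooth; they are Hausdorff, second countable and without boundary. The Euclidean norm is $|\cdot|$, and points of $\mathbb R^n=\mathbb R\times\mathbb R^{n-1}$ are written $(t,v)$. The open and closed balls of radius $\rho$ about $0$ in $\mathbb R^{n-1}$ are $B_\rho$ and $\bar B_\rho$, while $B(z,\rho)$ and $\bar B(z,\rho)$ are balls in the ambient metric space.

\section{Tubes, shears and a model with two limit points}\label{sec:model}

Let $M$ be a metric space and $n\ge2$. A \emph{tube} in $M$ is a homeomorphism $\Phi\colon\mathbb R\times\mathbb R^{n-1}\to W$ onto an open set $W\subset M$. We put $Z=M\setminus W$ and call $D_s=\Phi(\{s\}\times\mathbb R^{n-1})$ the \emph{slice} at level $s$. The \emph{shear} along $\Phi$ is the map $f\colon M\to M$ given by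
\begin{equation}\label{eq:shear}
f(\Phi(t,v))=\Phi(t+|v|^2,v)\quad\text{on } W,\qquad f=\mathrm{id}\quad\text{on } Z .
\end{equation}
The map $(t,v)\mapsto(t+|v|^2,v)$ is a homeomorphism of $\mathbb R\times\mathbb R^{n-1}$ with inverse $(t,v)\mapsto(t-|v|^2,v)$. Hence $f|_W$ is a homeomorphism of $W$ onto $W$, and $f$ is a bijection of $M$. The \emph{height} $\tau\colon M\to(-\infty,\infty]$ records the slice in which $f(x)$ lands:
\[
\tau(\Phi(t,v))=t+|v|^2\quad\text{on } W,\qquad \tau=\infty\quad\text{on } Z .
\]
Its level sets are $\Sigma_s=\{\tau=s\}=\{\Phi(s-|v|^2,v):v\in\mathbb R^{n-1}\}$ for $s\in\mathbb R$, and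
\begin{equation}\label{eq:level}
f(\Sigma_s)=D_s .
\end{equation}
Figure \ref{fig:shear} shows the two families. A slice $D_s$ ends at the wall of the tube, whereas $\Sigma_s$ is a long finger that runs back along the tube.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.5]
\draw[dashed] (-6,1)--(2.2,1);
\draw[dashed] (-6,-1)--(2.2,-1);
\draw[thick,domain=-2.6:2.6,samples=81] plot ({1-(\x)*(\x)},{(\x)/(1+abs(\x))});
\draw[thick] (1,-1)--(1,1);
\foreach \x in {-2,-1,1,2}
  \draw[->,gray] ({1.15-(\x)*(\x)},{(\x)/(1+abs(\x))})--(0.93,{(\x)/(1+abs(\x))});
\node at (1.4,0) {$D_s$};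
\node at (-5,0.48) {$\Sigma_s$};
\end{tikzpicture}
\caption{The shear along the straight tube $\Phi(t,v)=(t,v/(1+|v|))$, whose image is the open strip $\mathbb R\times(-1,1)$ in the plane. It moves $\Phi(t,v)$ to $\Phi(t+v^2,v)$ (arrows) and maps the curve $\Sigma_s=\{\Phi(s-v^2,v):v\in\mathbb R\}$, which is closed in the plane, onto the open vertical segment $D_s$, which is not.}
\label{fig:shear}
\end{figure}

Before the general argument we work out a case in which $Z$ has two points and everything is explicit.

\begin{example}\label{ex:model}
Let $n=2$. Let $\varphi(t)=1/(1+e^t)$, a decreasing homeomorphism $\mathbb R\to(0,1)$, and let $\sigma(t)=t$ for $t\le0$ and $\sigma(t)=\sin t$ for $t\ge0$. Define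
\[
\Phi(t,v)=\Bigl(\sigma(t),\ \frac{\varphi(t)}{1+v^2},\ \frac{\varphi(t)\,v}{1+v^2}\Bigr)\in\mathbb R^3 ,
\]
and let $W=\Phi(\mathbb R^2)$, $a=(1,0,0)$, $b=(-1,0,0)$ and $M_0=W\cup\{a,b\}$, with the Euclidean metric. If $\Phi(t,v)=(x_1,x_2,x_3)$, then $x_2>0$, $v=x_3/x_2$ and $\varphi(t)=(x_2^2+x_3^2)/x_2$. So $\Phi$ is a homeomorphism onto $W$, and it is a tube in $M_0$ with $Z=\{a,b\}$. The distance from $\Phi(t,v)$ to $(\sigma(t),0,0)$ is $\varphi(t)/\sqrt{1+v^2}$, and $D_t$ is a circle of diameter $\varphi(t)$ in the plane $x_1=\sigma(t)$ with its point on the $x_1$-axis removed. The tube comes in from $x_1=-\infty$ and then oscillates between $a$ and $b$, getting thinner.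

Consider the half circle $C=\{\Phi(\pi/2,v):v\ge0\}\cup\{a\}$, an arc ending at $a$. The point $f(\Phi(\pi/2,v))=\Phi(\pi/2+v^2,v)$ has first coordinate $\cos(v^2)$ and distance less than $1/\sqrt{1+v^2}$ from the $x_1$-axis. Along $v^2=2k\pi$ it converges to $a$, and along $v^2=(2k+1)\pi$ it converges to $b$. The first fact shows that $f(C)$ lies between a curve and its closure, so it is connected. The second shows that $f$ is discontinuous at $a$. The shear has turned an arc into a sine curve.

Why should an arbitrary connected set $C$ containing $a$ and a point $x\in W$ behave as well? The first coordinate of $\Phi(s-v^2,v)$ equals $s-v^2$ for large $|v|$, so both ends of the curve $\Sigma_s$ go to infinity and $\Sigma_s$ is closed in $M_0$. We shall see that $\tau$ is in fact continuous on $M_0$. Then $\tau(C)\supset[\tau(x),\infty]$, so $C$ must cross $\Sigma_s$ for every large $s$. For $s=\pi/2+2k\pi$, formula \eqref{eq:level} sends the crossing points into $D_s$, within $\varphi(s)$ of $a$. Thus $f(C\cap W)$ accumulates at $a=f(a)$, however $C$ approaches $a$.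
\end{example}

The example explains the term $|v|^2$ in \eqref{eq:shear}. The coordinate $t$ itself, extended by $\infty$, is not continuous: it is constant on the arc above, which converges to $a$. The slices are small but they are no barriers, since one can leave the tube through its wall. The sets $\Sigma_s$ are barriers, and the shear carries the barriers onto the small slices.

\section{A criterion for the shear to be Darboux}\label{sec:criterion}

Two features of the model were used: the near end of the tube goes to infinity, and the far end has thin slices near each point of $Z$. For a tube $\Phi$ in a metric space $M$ they read as follows.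
\begin{itemize}
\item[(T1)] For every compact set $K\subset M$, the coordinate $t$ is bounded below on $\Phi^{-1}(K)$.
\item[(T2)] For all $z\in Z$, $\rho>0$ and $S\in\mathbb R$ there is $s\ge S$ with $D_s\subset B(z,\rho)$.
\end{itemize}

\begin{proposition}\label{prop:criterion}
Let $n\ge2$, let $\Phi$ be a tube in a metric space $M$ satisfying \textup{(T1)} and \textup{(T2)}, and let $f$ be the shear along $\Phi$. Then $f$ is a Darboux bijection of $M$. If $M$ is locally connected and $Z$ has at least two points, then $f$ is discontinuous exactly at the points of $Z$.
\end{proposition}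

\begin{proof}
\emph{Step 1: $\tau$ is continuous.} This is where (T1) is used. The function $\tau$ is continuous on the open set $W$. Continuity at the points of $Z$, where $\tau=\infty$, follows once we know that $\{\tau\le S\}$ is closed in $M$ for every $S\in\mathbb R$. Let $\Phi(t_i,v_i)\to y\in M$ with $t_i+|v_i|^2\le S$. The set formed by this sequence and its limit is compact, so $(t_i)$ is bounded below by (T1). Also $t_i\le S$, and $|v_i|^2\le S-t_i$ is bounded. Along a subsequence $(t_i,v_i)\to(t,v)$. Then $y=\Phi(t,v)$ and $\tau(y)=t+|v|^2\le S$.

\emph{Step 2: $f$ is Darboux.} As in Example \ref{ex:model}, for a connected set $C$ meeting $W$ and $Z$ the set $f(C\cap W)$ accumulates at every point of $C\cap Z$. This is not enough, because $C\cap W$ may have many components. We therefore start from a separation of $f(C)$ and use the barriers to cut an open and closed piece out of $C$.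

Let $C\subset M$ be connected and suppose that $f(C)$ is not. Then $f(C)=Y_1\cup Y_2$ with $Y_1,Y_2$ nonempty and $\overline{Y_1}\cap Y_2=\emptyset=Y_1\cap\overline{Y_2}$. Put $C_i=C\cap f^{-1}(Y_i)$. These sets are nonempty and disjoint, and their union is $C$. Since $f|_W$ is continuous and $Y_1,Y_2$ are open in $f(C)$, the sets $C_1\cap W$ and $C_2\cap W$ are open in $C\cap W$; being complementary, they are also closed in $C\cap W$.

\emph{Claim: if $C_2$ meets $Z$, then $C_1\subset Z$.} Let $z\in C_2\cap Z$. Then $z=f(z)\in Y_2$, so $B(z,\rho)\cap Y_1=\emptyset$ for some $\rho>0$. By (T2) there are $s_k\to\infty$ with $D_{s_k}\subset B(z,\rho)$. A point $x\in C_1$ with $\tau(x)=s_k$ would have $f(x)\in D_{s_k}\cap Y_1$ by \eqref{eq:level}, which is impossible. So $C_1$ misses $\Sigma_{s_k}$, and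
\[
P_k:=C_1\cap\{\tau<s_k\}=C_1\cap\{\tau\le s_k\}.
\]
The set $C_1\cap W$ is open in $C\cap W$, which is open in $C$, and $\{\tau<s_k\}$ is an open subset of $M$ contained in $W$. The first expression thus shows that $P_k$ is open in $C$. Write $C_1\cap W=F\cap W$ with $F$ closed in $C$. Since $\{\tau\le s_k\}\subset W$, the second expression gives $P_k=F\cap\{\tau\le s_k\}$, which is closed in $C$ by Step 1. As $C$ is connected and $P_k\subset C_1\ne C$, we get $P_k=\emptyset$. Since $s_k\to\infty$, no point of $C_1$ has finite height, which is the claim.

If $C\subset W$, then $f(C)$ is connected by the continuity of $f|_W$. So $C$ meets $Z$, and after renumbering $C_2$ meets $Z$. By the claim $C_1\subset Z$. In particular $C_1$ meets $Z$, and the claim with the indices exchanged gives $C_2\subset Z$. Thus $C\subset Z$ and $f(C)=C$ is connected, a contradiction.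

\emph{Step 3: discontinuity.} The map $f$ is continuous at the points of the open set $W$. Let $z\in Z$, choose $z'\in Z$ with $z'\ne z$, and let $N$ be a connected neighborhood of $z$. By (T2), $N$ contains a point of $W$, of height $s_0<\infty$ say. Since $\tau(N)$ is connected and contains $\tau(z)=\infty$, it contains $[s_0,\infty]$. Given $\rho>0$, (T2) provides $s\ge s_0$ with $D_s\subset B(z',\rho)$, and a point $x\in N$ of height $s$ has $f(x)\in B(z',\rho)$ by \eqref{eq:level}. Hence $z'\in\overline{f(N)}$. Since $M$ is locally connected, every neighborhood of $z$ contains such an $N$, so no neighborhood of $z$ is mapped into the ball about $z=f(z)$ of radius half the distance from $z$ to $z'$.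
\end{proof}

The model $M_0$ satisfies (T1), because the first coordinate of $\Phi(t,v)$ is $t$ for $t\le0$, and (T2), with $s=\pi/2+2k\pi$ for $a$ and $s=3\pi/2+2k\pi$ for $b$. So its shear is a discontinuous Darboux bijection of $M_0$.

\begin{remark}[the hypotheses]\label{rem:hyp}
(a) Without (T2) the shear need not be Darboux. The straight tube of Figure \ref{fig:shear} satisfies (T1) in $M=\mathbb R^2$. The image of the segment $\{0\}\times[0,1]$ consists of the point $(0,1)$ and the curve $\{(v^2,v/(1+v)):v\ge0\}$, which is closed in the plane and misses that point.

(b) Without (T1) it need not be Darboux either. Replace $\sigma$ by $\sin$ in Example \ref{ex:model}; (T2) still holds. The points $\Phi(-v^2,v)$ with $v^2=3\pi/2+2k\pi$ converge to $a$, so $C=\{\Phi(-v^2,v):v\ge0\}\cup\{a\}$ is connected. But $f(C)=\{\Phi(0,v):v\ge0\}\cup\{a\}$, and $\Phi(0,v)$ has first coordinate $0$.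

(c) If $Z$ is a single point, the shear may be continuous. Replace $\sigma(t)$ by $\min(t,0)$ and $\{a,b\}$ by the origin $o$. Then $D_s\subset\bar B(o,\varphi(s))$ for $s\ge0$, so (T1) and (T2) hold, and $x_i\to o$ implies $\tau(x_i)\to\infty$ and $f(x_i)\to o$. The space is locally connected: a point $\Phi(t,v)$ is joined to $o$, with decreasing distance from $o$, by raising $t$ to $0$ if $t<0$ and then letting $|v|\to\infty$.

(d) The proof does not use $n\ge2$. For $n=1$ the shear is the identity, so (T1), (T2), $|Z|\ge2$ and local connectedness cannot hold together. The plane set $\{(\varphi(t),\sigma(t)):t\in\mathbb R\}\cup\{(0,1),(0,-1)\}$, with the tube $t\mapsto(\varphi(t),\sigma(t))$, has the first three properties.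

(e) The direction of the shear matters. Under (T1) the set $f^{-1}(D_s)=\Sigma_s$ is closed by Step 1. If $z\in Z\cap\overline{D_s}$, then $D_s\cup\{z\}$ is connected while $f^{-1}(D_s\cup\{z\})=\Sigma_s\cup\{z\}$ is not, so $f^{-1}$ is not Darboux.
\end{remark}

\section{Moving finitely many points}\label{sec:moving}

In a manifold the whole wall of the tube belongs to $Z$, and the far end has to come back to every point of it. We shall not build the far end along curves. Instead we move a fixed tube by homeomorphisms of the manifold, which are supplied by the following lemma. A map $h$ of $\mathbb R^n$ is \emph{bi-Lipschitz} if $L^{-1}|x-y|\le|h(x)-h(y)|\le L|x-y|$ for some $L\ge1$ and all $x,y$; this property will serve only to control measure.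

\begin{lemma}\label{lem:moving}
Let $M$ be a manifold of dimension $n\ge2$, let $O\subset M$ be open and connected, let $y_1,\dots,y_m\in O$ be distinct and let $p_1,\dots,p_m\in O$ be distinct. There is a homeomorphism $h$ of $M$, equal to the identity outside a compact subset of $O$, with $h(y_j)=p_j$ for all $j$. If $M=\mathbb R^n$, then $h$ can be chosen bi-Lipschitz.
\end{lemma}

\begin{proof}
\emph{Small pushes.} For $x,w\in\mathbb R^n$ and $\rho>|w|$ let
\[
\theta(y)=y+\psi(y),\qquad\psi(y)=\max\bigl(0,1-|y-x|/\rho\bigr)\,w .
\]
The map $\psi$ has Lipschitz constant $c=|w|/\rho<1$, so $(1-c)|y-y'|\le|\theta(y)-\theta(y')|\le(1+c)|y-y'|$. For each $q$ the contraction $y\mapsto q-\psi(y)$ has a fixed point, which solves $\theta(y)=q$. Thus $\theta$ is a bi-Lipschitz homeomorphism of $\mathbb R^n$. It is the identity off $\bar B(x,\rho)$, hence maps this ball onto itself, and $\theta(x)=x+w$.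

Let $\kappa\colon V\to\kappa(V)\subset\mathbb R^n$ be a chart with $V\subset O$ and $\bar B(x,\rho)\subset\kappa(V)$. The map equal to $\kappa^{-1}\circ\theta\circ\kappa$ on $V$ and to the identity off the compact set $\kappa^{-1}(\bar B(x,\rho))$ is well defined, and it and its inverse are continuous on these two open sets, which cover $M$. We call this homeomorphism a \emph{push in $O$}. If $M=\mathbb R^n$ we allow only the identity chart, so that pushes are bi-Lipschitz.

\emph{One point.} Every element of the group generated by the pushes in $O$ is the identity outside a compact subset of $O$, maps $O$ onto $O$, and is bi-Lipschitz if $M=\mathbb R^n$. The orbit of $\kappa^{-1}(x)$ contains $\kappa^{-1}(B(x,\rho))$, so the orbits in $O$ are open. They partition the connected set $O$, hence there is only one. This proves the case $m=1$.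

\emph{Several points.} Removing a point $p$ from an open connected set $O'\subset M$ leaves a connected set. Indeed, let $O'\setminus\{p\}$ be the union of disjoint nonempty open sets $A_1,A_2$. A punctured coordinate ball about $p$ is connected because $n\ge2$, so it lies in $A_1$, say; then $A_1\cup\{p\}$ and $A_2$ are open and separate $O'$. Now suppose that $h_{j-1}$ is as required for the first $j-1$ pairs of points. The set $O_j'=O\setminus\{p_1,\dots,p_{j-1}\}$ is open and connected, and it contains $p_j$ and, by injectivity, $h_{j-1}(y_j)$. The case $m=1$ for $O_j'$ gives a map $h'$ that sends $h_{j-1}(y_j)$ to $p_j$ and fixes $p_1,\dots,p_{j-1}$. Put $h_j=h'\circ h_{j-1}$.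
\end{proof}

On the line the lemma is false for $m=2$: a homeomorphism of $\mathbb R$ that is the identity outside a compact set is increasing and cannot exchange two points.

\section{Threading the tube}\label{sec:threading}

Throughout this section $M$ is a connected manifold of dimension $n\ge2$ with a metric inducing its topology, and $Q=\mathbb R\times B_2$. An \emph{initial tube} in $M$ is a homeomorphism $E$ of $Q$ onto an open subset of $M$ such that $t$ is bounded below on $E^{-1}(K)$ for every compact $K\subset M$. The basic example, which we call the \emph{Euclidean case}, is $M=\mathbb R^n$ with the inclusion $E\colon Q\to\mathbb R^n$; here $|E(t,v)|\ge|t|$. A reader interested in Theorem \ref{thm:Rn} only may suppress the letter $E$ below.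

\begin{proposition}\label{prop:tube}
If $M$ has an initial tube $E$, then there is a tube $\Phi$ in $M$ satisfying \textup{(T1)} and \textup{(T2)} such that $Z$ is infinite. In the Euclidean case, given $\varepsilon>0$, the tube can be chosen so that $W$ has Lebesgue measure less than $\varepsilon$.
\end{proposition}

The difficulty is that (T2) must hold at every point of $Z$, and $Z$ is known only at the end. We build the tube in stages. Whatever $Z$ turns out to be, it will lie in the closure of the set $O_k$ not yet occupied at stage $k$. So at stage $k$ we lead the next portion of the tube, made very thin, through a fine finite net in a large compact part of $\overline{O_k}$. To reach the points of the net by Lemma \ref{lem:moving} without disturbing what is already built, we need $O_k$ to be open and connected. The set $O_k$ will be the image of the complement of a truncated piece of $E$ under a homeomorphism of $M$, so the following lemma suffices.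

\begin{lemma}\label{lem:trunc}
Let $k\in\mathbb R$, let $r\colon(-\infty,k]\to(0,1]$ be continuous and let $T=\{(t,v):t\le k,\ |v|\le r(t)\}\subset Q$. Then
\begin{itemize}
\item[(a)] $E(T)$ is closed in $M$;
\item[(b)] $M\setminus E(T)$ is connected;
\item[(c)] every point $E(t,v)$ with $t\le k$ and $|v|=r(t)$ lies in the closure of $M\setminus E(T)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $E(t_i,v_i)\to y$ with $(t_i,v_i)\in T$. The sequence and its limit form a compact set, so $(t_i)$ is bounded below. Also $t_i\le k$ and $|v_i|\le1$. A subsequence converges to a point $(t,v)\in T$, and $y=E(t,v)$.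

(b) First, $Q\setminus T$ is connected. It contains the convex set $(k,\infty)\times B_2$. Any other point $(t,v)$ of $Q\setminus T$ has $t\le k$ and $r(t)<|v|<2$. Move $v$ radially until $|v|=3/2$, then increase $t$ beyond $k$; since $r\le1$, the path stays in $Q\setminus T$. Now let $M\setminus E(T)=A_1\cup A_2$ with $A_1,A_2$ disjoint and open; by (a) they are open in $M$. The connected set $E(Q\setminus T)$ lies in one of them, say $A_1$. Then $M\setminus A_2=A_1\cup E(T)=A_1\cup E(Q)$ is open. So $A_2$ is open and closed in the connected space $M$ and $A_2\ne M$, whence $A_2=\emptyset$.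

(c) The points $(t,(1+1/i)v)$, $i\ge2$, lie in $Q\setminus T$ and converge to $(t,v)$.
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:tube}]
Since $M$ is locally compact and second countable, it is covered by countably many compact sets; taking finite unions, we obtain compact sets $K_1\subset K_2\subset\cdots$ with union $M$. We construct a continuous function $r\colon\mathbb R\to(0,1]$ and homeomorphisms $H_1,H_2,\dots$ of $M$, bi-Lipschitz in the Euclidean case. Once $r$ is defined on $(-\infty,k]$ we write
\[
T_k=\{(t,v):t\le k,\ |v|\le r(t)\},\qquad O_k=M\setminus H_kE(T_k).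
\]
Let $\omega$ be the volume of the unit ball of $\mathbb R^{n-1}$.

\emph{Start.} Let $H_1=\mathrm{id}$ and $r(t)=\delta e^{t-1}$ for $t\le1$, where $\delta\in(0,1]$. In the Euclidean case $T_1$ has measure $\omega\delta^{n-1}\int_{-\infty}^1e^{(n-1)(t-1)}\,dt=\omega\delta^{n-1}/(n-1)$, and we take $\delta$ so small that this is less than $\varepsilon/2$. Otherwise $\delta=1$.

\emph{Stage $k\ge1$.} Suppose that $H_k$ and $r|_{(-\infty,k]}$ are given. By Lemma \ref{lem:trunc}, $O_k$ is open and connected, and it is nonempty. The balls $B(p,1/k)$ with $p\in O_k$ cover the compact set $\overline{O_k}\cap K_k$. Hence there are $m=m_k\ge1$ and distinct points $p^k_1,\dots,p^k_m\in O_k$ such that every point of $\overline{O_k}\cap K_k$ is at distance less than $1/k$ from some $p^k_j$. Let $t_{k,j}=k+\frac{j}{m+1}$ for $1\le j\le m$. The points $H_kE(t_{k,j},0)$ on the axis ahead are distinct, and they lie in $O_k$ because $(t_{k,j},0)\notin T_k$ and $H_kE$ is injective. Lemma \ref{lem:moving} gives a homeomorphism $h_k$ of $M$, bi-Lipschitz in the Euclidean case, that is the identity outside a compact subset of $O_k$ and sends $H_kE(t_{k,j},0)$ to $p^k_j$ for each $j$.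 Put $H_{k+1}=h_k\circ H_k$. Then
\begin{equation}\label{eq:step}
H_{k+1}E=H_kE\ \text{ on }T_k,\qquad H_{k+1}E(t_{k,j},0)=p^k_j\quad(1\le j\le m).
\end{equation}
The axis now passes through the net, and it remains to choose the width. For $\xi\in(0,\frac1{m+1}]$ and $\eta\in(0,r(k)]$, extend $r$ to $[k,k+1]$ by making it linear from $r(k)$ to $\eta$ on $[k,k+\xi]$ and equal to $\eta$ on $[k+\xi,k+1]$. Then $r(t_{k,j})=\eta$ for all $j$. We choose $\xi$ and $\eta=\eta_k$ so small that
\begin{itemize}
\item[(i)] $\operatorname{diam}H_{k+1}E(\{t_{k,j}\}\times\bar B_{\eta_k})<1/k$ for $1\le j\le m$;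
\item[(ii)] in the Euclidean case, $H_{k+1}(T_{k+1}\cap\{t\ge k\})$ has measure less than $\varepsilon2^{-k-1}$.
\end{itemize}
Condition (i) holds for small $\eta$ by the continuity of $H_{k+1}E$ at the points $(t_{k,j},0)$. For (ii), the set $T_{k+1}\cap\{t\ge k\}$ lies in $([k,k+\xi]\times\bar B_1)\cup([k,k+1]\times\bar B_\eta)$ and so has measure at most $\omega(\xi+\eta^{n-1})$, which tends to $0$ with $\xi$ and $\eta$ because $n\ge2$. A map of $\mathbb R^n$ with Lipschitz constant $L$ sends a cube of side $\ell$ into a cube of side $2L\sqrt n\,\ell$, so it multiplies outer measure by at most $(2L\sqrt n)^n$.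

\emph{The tube.} Let $U=\{(t,v):|v|<r(t)\}$, an open subset of $Q$. Since $T_k\subset T_{k+1}$, formula \eqref{eq:step} gives $H_lE=H_kE$ on $T_k$ for all $l\ge k$. So there is a well-defined map $G\colon U\to M$ with $G=H_kE$ on $U\cap T_k$ for every $k$. Any two points of $U$ lie in a common $T_k$, so $G$ is injective. On each of the open sets $U\cap\{t<k\}$, which cover $U$, the map $G$ agrees with $H_kE$, which is continuous and open. Hence $G$ is a homeomorphism onto an open set $W$. The map $(t,v)\mapsto(t,r(t)v/(1+|v|))$ is a homeomorphism of $\mathbb R\times\mathbb R^{n-1}$ onto $U$, with inverse $(t,u)\mapsto(t,u/(r(t)-|u|))$. Therefore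
\[
\Phi(t,v)=G\Bigl(t,\ \frac{r(t)\,v}{1+|v|}\Bigr)
\]
is a tube with image $W$ and slices $D_s=G(\{s\}\times B_{r(s)})$.

\emph{Property \textup{(T1)}.} Let $K$ be compact and let $t_0$ be a lower bound for $t$ on $E^{-1}(K)$. On $U\cap T_1$ we have $G=E$, so $\Phi(t,v)\in K$ and $t\le1$ imply $t\ge t_0$. Thus $t\ge\min(t_0,1)$ on $\Phi^{-1}(K)$.

\emph{Property \textup{(T2)}.} First, $Z\subset\overline{O_k}$ for every $k$. Indeed, a point $z\in Z$ outside $O_k$ has the form $z=H_kE(t,v)$ with $(t,v)\in T_k$. If $|v|<r(t)$, then $z=G(t,v)\in W$, which is false. So $|v|=r(t)$, and $z\in\overline{O_k}$ by Lemma \ref{lem:trunc}(c) and the continuity of $H_k$. Now let $z\in Z$ and let $k$ be so large that $z\in K_k$. Some $p^k_j$ is at distance less than $1/k$ from $z$. The slice at level $t_{k,j}$ is $H_{k+1}E(\{t_{k,j}\}\times B_{\eta_k})$. It contains $p^k_j$ by \eqref{eq:step} and has diameter less than $1/k$ by (i), so it lies in $B(z,2/k)$. Since $t_{k,j}>k$ and $k$ is arbitrarily large, (T2) follows.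

\emph{The set $Z$ is infinite.} We show that the wall of the first portion is never covered. Let $t\le1$ and $|v|=r(t)$; such $v$ exist because $n\ge2$. Then $(t,v)\in T_1$, so $H_kE(t,v)=E(t,v)$ for all $k$. If $E(t,v)=G(u)$ with $u\in U$, then $H_kE(t,v)=H_kE(u)$ for some $k$, so $u=(t,v)\notin U$, a contradiction. All these points $E(t,v)$ therefore lie in $Z$.

\emph{Measure.} In the Euclidean case $W$ is contained in the union of $T_1$ and the sets in (ii), so its measure is less than $\varepsilon/2+\sum_{k\ge1}\varepsilon2^{-k-1}=\varepsilon$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}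

\begin{proof}[Proof of Theorem \ref{thm:Rn}]
Let $\Phi$ be the tube of Proposition \ref{prop:tube} in the Euclidean case and $f$ the shear along it. By definition $f$ is the identity on $Z$ and a homeomorphism of $W$ onto $W$; the set $W$ is open of measure less than $\varepsilon$, and $Z$ is infinite. By Proposition \ref{prop:criterion}, $f$ is a Darboux bijection that is discontinuous exactly on $Z$. By (T2) every ball about a point of $Z$ contains a slice, so $W$ is dense.

Let $V\subset\mathbb R^n$ be open. Then $f^{-1}(V)=(f|_W)^{-1}(V\cap W)\cup(Z\cap V)$. The first set is open in $W$, hence in $\mathbb R^n$. Open subsets of a metric space are $F_\sigma$, and the intersection of the closed set $Z$ with an $F_\sigma$ set is $F_\sigma$. So $f^{-1}(V)$ is $F_\sigma$. The argument used only that $f$ is the identity on $Z$ and a homeomorphism of $W$, which is also true of $f^{-1}$.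
\end{proof}

The inverse of this $f$ is not Darboux: the wall points $(s,v)$ with $s\le1$ and $|v|=r(s)$ lie in $Z\cap\overline{D_s}$, so Remark \ref{rem:hyp}(e) applies.

For Theorem \ref{thm:mfd} it remains to find an initial tube, that is, a thickened curve that goes to infinity at one end. We take a neighborhood of a geodesic ray and use three standard facts of Riemannian geometry.
\begin{itemize}
\item[(R1)] (Nomizu--Ozeki) Every connected smooth manifold has a complete Riemannian metric.
\item[(R2)] (Hopf--Rinow) In a connected complete Riemannian manifold with distance $d$, closed bounded sets are compact, the exponential map $\exp_p$ is defined on the whole tangent space at each point $p$, and any two points $p,q$ are joined by a geodesic of length $d(p,q)$.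
\item[(R3)] (Tubular neighborhoods) If $P$ is an embedded submanifold of a Riemannian manifold, there is a continuous function $\lambda\colon P\to(0,\infty)$ such that $(x,w)\mapsto\exp_x(w)$ maps the set of normal vectors $(x,w)$ to $P$ with $|w|<\lambda(x)$ diffeomorphically onto an open subset of the manifold.
\end{itemize}

\begin{proof}[Proof of Theorem \ref{thm:mfd}]
Fix a complete Riemannian metric on $M$, with distance $d$, and a point $p\in M$.

\emph{A ray.} Since $M$ is not compact, it is unbounded by (R2), so there are points $q_i$ with $d(p,q_i)\to\infty$. Let $c_i(s)=\exp_p(su_i)$, with $|u_i|=1$, be a geodesic from $p$ to $q_i$ of length $d(p,q_i)$; then $d(c_i(s),c_i(s'))=|s-s'|$ for $s,s'\in[0,d(p,q_i)]$. Passing to a subsequence, let $u_i\to u$ and put $c(s)=\exp_p(su)$. By the continuity of $\exp_p$,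
\[
d(c(s),c(s'))=|s-s'|\qquad(s,s'\ge0).
\]
So $c$ is a unit speed geodesic and a homeomorphism onto its image, and $P=c((0,\infty))$ is an embedded submanifold.

\emph{The initial tube.} Parallel transport along $c$ of an orthonormal basis of $u^\perp$ gives smooth vector fields $\nu_1,\dots,\nu_{n-1}$ along $c$. Parallel transport preserves inner products and $c'$ is parallel, so $\nu_1(s),\dots,\nu_{n-1}(s)$ is an orthonormal basis of the normal space of $P$ at $c(s)$. Let $\lambda$ be as in (R3), put $\rho(s)=\frac12\min(\lambda(c(s)),1)$, and define for $(t,v)\in Q=\mathbb R\times B_2$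
\[
E(t,v)=\exp_{c(s)}(w),\qquad s=e^{-t},\qquad w=\rho(s)\sum_{i=1}^{n-1}v_i\,\nu_i(s).
\]
The map $(t,v)\mapsto(c(s),w)$ is a homeomorphism of $Q$ onto the open set of normal vectors with $|w|<2\rho(s)$, and $2\rho(s)\le\lambda(c(s))$. By (R3), $E$ is a homeomorphism onto an open subset of $M$. Since $d(E(t,v),c(s))\le|w|<1$, we have $d(E(t,v),p)>e^{-t}-1$. A compact set $K$ is bounded, so $e^{-t}$ is bounded above and $t$ is bounded below on $E^{-1}(K)$. Thus $E$ is an initial tube.

\emph{Conclusion.} Proposition \ref{prop:tube} gives a tube satisfying (T1) and (T2) with $Z$ infinite. The manifold $M$ is locally connected, so by Proposition \ref{prop:criterion} the shear along this tube is a discontinuous Darboux bijection of $M$.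
\end{proof}

\begin{remark}[compactness]\label{rem:compact}
Noncompactness enters through (T1), which fails for $K=M$ when $M$ is compact. In dimension two this is not a defect of the method. Let $M$ be a connected surface without boundary. If $M$ is compact, then a Darboux bijection $M\to M$ is continuous by the theorem of \cite{BB} quoted in the introduction, and a continuous bijection of a compact Hausdorff space is a homeomorphism. If $M$ is not compact, Theorem \ref{thm:mfd} applies, since all surfaces are smoothable. Hence every Darboux bijection $M\to M$ is a homeomorphism if and only if $M$ is compact.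
\end{remark}

\begin{thebibliography}{9}

\bibitem{BB}
I.~Banakh and T.~Banakh, \emph{The continuity of Darboux injections between manifolds}, Topology Appl.

\bibitem{Problem}
\emph{The continuity of Darboux functions between manifolds}, \texttt{http://prac.im.pwr.edu.pl/\textasciitilde{}ralowski/zjazd-ptm/Taras.pdf}

\end{thebibliography}
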